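\title{Future geodesic completeness of smooth $T^2$-symmetric vacuum spacetimes on $T^3$}

\begin{abstract}
We prove that the future expanding part of the development of smooth, non-flat, $T^2$-symmetric vacuum initial data on $T^3$ with constant orbit area is geodesically complete in future timelike directions, with no Gowdy or polarization assumption. Future-directed null geodesics are complete as well. Along every future causal geodesic the area $R$ of the symmetry orbits satisfies $\dot R\le CR$; for geodesics orthogonal to the orbits $\dot R\le CR^{1/2}$, and this exponent cannot be lowered. The proof combines a one-sided differential inequality for $\dot R$, an identity that makes the contribution of the twist small when $\dot R$ is large, and a pointwise growth bound obtained from a monotone energy and a monotone $L^1$ norm.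
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We consider four-dimensional Lorentzian spacetimes $(\mathcal M,g)$ that are \emph{vacuum}, meaning that the Einstein tensor vanishes or, equivalently, $\mathrm{Ric}(g)=0$, and that have $T^2$ symmetry on $T^3$: the spatial slices are three-tori and a two-torus acts by isometries. In \emph{areal coordinates} the area $R$ of the symmetry orbits serves as time, and
\begin{equation}\label{eq:metric}
\begin{aligned}
g={}&e^{2(\eta-U)}\big(-dR^2+a^{-2}d\theta^2\big)+e^{2U}\big(dx+A\,dy+(G+AH)\,d\theta\big)^2\\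
&+e^{-2U}R^2\big(dy+H\,d\theta\big)^2 .
\end{aligned}
\end{equation}
Here $x,y,\theta\in S^1$, the fields $X=\partial_x$ and $Y=\partial_y$ are Killing, and $U,A,\eta,a,G,H$ are functions of $(R,\theta)$. The Gram determinant of $X,Y$ is $R^2$, which is the sense in which $R$ is the area. Given $R$, the pair $(U,A)$ fixes the shape of an orbit, the pair $(\eta,a)$ fixes the geometry of the surface of orbits, and $(G,H)$ describes the planes orthogonal to the orbits. The failure of these planes to be integrable is the \emph{twist}; in vacuum it is measured by two constants $K_1,K_2$ (Lemma~\ref{lem:killing}). The spacetime is \emph{Gowdy} if the twist vanishes, in which case $G$ and $H$ can be taken to vanish, and \emph{polarized} if the Killing fields are orthogonal, $A\equiv0$.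

An initial data set $(\Sigma,h,\mathcal K)$ consists of a three-manifold with a Riemannian metric $h$ and a symmetric two-tensor $\mathcal K$, which are the induced metric and the second fundamental form of $\Sigma$ in a vacuum spacetime, its development. We take the problem, and the known results that frame it, from \cite{notes}. The first is stated for weakly regular data, a class whose definition we do not need.

\begin{theorem}[Global areal foliation]\label{thm:foliation}
Let $(\Sigma,h,\mathcal K)$ be a non-flat, weakly regular, $T^2$-symmetric initial data set with topology $T^3$ whose orbit area $R_0>0$ is constant. Then there is a weakly regular, Ricci-flat, $T^2$-symmetric spacetime on $T^3$ that is a development of the data, is maximal among all such developments, and admits a unique global foliation by the level sets of $R$, with $R\in[R_0,\infty)$ in the future expanding direction. For smooth data the development is smooth.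
\end{theorem}

The \emph{future expanding part} is the region $R\in[R_0,\infty)$, time-oriented so that $R$ increases toward the future. Theorem~\ref{thm:foliation} says that the coordinate time $R$ runs to infinity. It does not say that a freely falling observer lives forever, because $R$ might reach infinity in finite proper time; Section~\ref{sec:geo} gives a non-vacuum metric of the form \eqref{eq:metric} in which this happens. The region is called \emph{geodesically complete in future timelike directions} if every affinely parametrized, future-directed timelike geodesic can be extended indefinitely toward the future. This is known when the spacetime is Gowdy and when it is polarized. The general case is posed in \cite{notes} as open, even within the class of regular spacetimes: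

\begin{quote}
\emph{For smooth, non-flat, $T^2$-symmetric vacuum data on $T^3$ with constant orbit area $R_0>0$, with no Gowdy or polarization assumption, is the future expanding part of the development geodesically complete in future timelike directions?}
\end{quote}

\subsection{Results}

The answer is yes. A dot denotes the derivative with respect to the affine parameter.

\begin{theorem}\label{thm:main}
Let $(\Sigma,h,\mathcal K)$ be a smooth, non-flat, $T^2$-symmetric vacuum initial data set on $T^3$ with constant orbit area $R_0>0$. Then the future expanding part $R\in[R_0,\infty)$ of its development is geodesically complete in future timelike directions. Moreover, along each affinely parametrized future timelike geodesic there is a constant $C$ with $0<\dot R\le CR$.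
\end{theorem}

A constant rotation of $(x,y)$ preserves the form \eqref{eq:metric} and achieves $(K_1,K_2)=(0,K)$; see Section~\ref{sec:normal}. In such coordinates put $\partial_\pm=\partial_R\pm a\partial_\theta$ and
\begin{equation}\label{eq:defL}
\mathcal L(R)=\int_{S^1}a^{-1}\big(|\xi_+|+|\xi_-|\big)\,d\theta,\qquad \xi_\pm=\Big(\partial_\pm U,\ \frac{e^{2U}}{2R}\,\partial_\pm A\Big)\in\mathbb R^2 .
\end{equation}
This quantity controls the spatial oscillation of $(U,A)$ in the sense of \eqref{eq:length} below.

\begin{theorem}\label{thm:more}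
In the setting of Theorem~\ref{thm:main}:
\begin{itemize}
\item[(i)] future-directed null geodesics are also future complete, again with $\dot R\le CR$;
\item[(ii)] every future causal geodesic orthogonal to the $T^2$ orbits satisfies $\dot R\le CR^{1/2}$, and the exponent $\frac12$ cannot be lowered in the class considered;
\item[(iii)] $\mathcal L(R)$ is non-increasing in $R$.
\end{itemize}
\end{theorem}

We do not claim that the rate $\dot R\le CR$ is optimal for geodesics that are not orthogonal to the orbits, and we do not treat weakly regular data, for which the analogous question is also open.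

From Theorem~\ref{thm:foliation} we use only this: the future expanding part is $\mathcal M=[R_0,\infty)\times T^3$ with a Ricci-flat metric \eqref{eq:metric} whose coefficients are smooth and periodic in $\theta$, with $a>0$. Non-flatness and the constancy of the initial area enter nowhere else. The reduced field equations that we need are derived in Section~\ref{sec:eq}.

\subsection{The method}

Since $R$ increases along a future causal geodesic, the affine length is $\int dR/\dot R$, and the bound $\dot R\le CR$ makes it infinite. The bound comes from three facts. There is a function $q\ge0$ along the geodesic, proportional to $|K|$, and a function $W(R,\theta)$ built from $U$, $A$ and the conserved momenta, such that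
\[
\text{(a)}\ \ \frac{d\ln\dot R}{d\ln R}\le1+q^2+2q,\qquad
\text{(b)}\ \ q\dot R=\frac{|K|}{2R}\,e^{W},\qquad
\text{(c)}\ \ e^{W}\le CR^{11/6}.
\]
Without twist, (a) alone says that $\dot R/R$ does not increase. With twist, $q$ contains the factor $e^{\eta}$, for which we have no pointwise bound, and none is needed: wherever $\dot R\ge R$, (b) and (c) give $q\le CR^{-1/6}$, and then (a) allows $\ln(\dot R/R)$ to gain only a bounded amount. Section~\ref{sec:model} carries this out by hand in a homogeneous model. Facts (a) and (b) are proved in Section~\ref{sec:ineq}, fact (c) in Sections~\ref{sec:mono} and~\ref{sec:W}, and the theorems in Section~\ref{sec:proof}.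

\section{Geodesics and the growth of $\dot R$}\label{sec:geo}

In this section $g$ is any smooth metric of the form \eqref{eq:metric} on $\mathcal M=[R_0,\infty)\times T^3$; the field equations are not used. We write $\Lambda=\eta-U$. Subscripts $R,\theta$ denote partial derivatives and $f_\pm=\partial_\pm f=f_R\pm af_\theta$. The fields $\partial_\pm$ are the null directions of the metric $e^{2\Lambda}(-dR^2+a^{-2}d\theta^2)$ on the surface of orbits.

\subsection{Hamiltonian form}

Affinely parametrized geodesics $\gamma(s)$ are the projections of the solutions of Hamilton's equations on $T^*\mathcal M$ for $\mathcal H=\frac12g^{-1}(p,p)$, with $p=g(\dot\gamma,\cdot)$. The frame dual to the orthonormal coframe displayed in \eqref{eq:metric} is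
\[
e_0=e^{-\Lambda}\partial_R,\quad e_1=e^{-\Lambda}a\,(\partial_\theta-G\partial_x-H\partial_y),\quad e_2=e^{-U}\partial_x,\quad e_3=R^{-1}e^{U}(\partial_y-A\partial_x),
\]
and $2\mathcal H=-p(e_0)^2+p(e_1)^2+p(e_2)^2+p(e_3)^2$. Let $\gamma$ be future-directed and causal, with $g(\dot\gamma,\dot\gamma)=-\kappa$, where $\kappa=0$ in the null case and $\kappa=1$ in the timelike case after a constant rescaling of $s$. Since $\mathcal H$ does not depend on $x,y$, the momenta $J_X=p_x=g(\dot\gamma,X)$ and $J_Y=p_y=g(\dot\gamma,Y)$ are conserved, and $\gamma$ is orthogonal to the orbits exactly when $J_X=J_Y=0$. Put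
\begin{equation}\label{eq:defQ}
\begin{gathered}
P=-p_R,\qquad \Pi=p_\theta-GJ_X-HJ_Y,\\
b_1=e^{-U}J_X,\qquad b_2=R^{-1}e^{U}(J_Y-AJ_X),\qquad Q=\kappa+b_1^2+b_2^2 .
\end{gathered}
\end{equation}
Then $\mathcal H=\frac12\big[e^{-2\Lambda}(-P^2+a^2\Pi^2)+b_1^2+b_2^2\big]=-\frac\kappa2$, and
\begin{equation}\label{eq:ham}
P^2-a^2\Pi^2=e^{2\Lambda}Q,\qquad \dot R=e^{-2\Lambda}P>0,\qquad \dot\theta=e^{-2\Lambda}a^2\Pi,\qquad \dot P=\partial_R\mathcal H .
\end{equation}
Once $\kappa,J_X,J_Y$ are fixed, $Q$ is a function of $(R,\theta)$. Either $Q>0$ everywhere, or $\kappa=J_X=J_Y=0$ and $Q\equiv0$. Let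
\begin{equation}\label{eq:defw}
w=\frac{a\Pi}{P}\in[-1,1],\qquad\text{so that}\qquad \frac{d\theta}{dR}=aw,\qquad 1-w^2=\frac{e^{2\Lambda}Q}{P^2}.
\end{equation}
This is the $e_1$-component of the velocity of $\gamma$ relative to the observer $e_0$.

\begin{lemma}\label{lem:crit}
Let $\gamma:[0,s_+)\to\mathcal M$ be a future causal geodesic, maximally extended to the future. If $\dot R\le CR$ along $\gamma$, then $s_+=\infty$.
\end{lemma}

\begin{proof}
Suppose $s_+<\infty$ and fix $s_1\in(0,s_+)$. For $s\ge s_1$ we have $R_0<R(\gamma(s_1))\le R\le R(\gamma(0))e^{Cs_+}$, so $\gamma$ stays in a slab $[R_1,R_2]\times T^3$ with $R_1>R_0$, which is compact. There $P=e^{2\Lambda}\dot R$ is bounded, and $|a\Pi|\le P$ with $a$ bounded below. Hence $p_R=-P$ and $p_\theta=\Pi+GJ_X+HJ_Y$ are bounded, while $p_x,p_y$ are constant. So $(\gamma,p)$ stays in a compact subset of the cotangent bundle of the open region $R>R_0$, and a solution of a smooth system that stays in a compact set for a finite time extends beyond it. This contradicts maximality.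
\end{proof}

The form of the metric alone does not give the hypothesis of the lemma. For $g=R^{-4}(-dR^2+d\theta^2)+R(dx^2+dy^2)$ the timelike geodesic with $p_\theta=J_X=J_Y=0$ has $\dot R=e^{-\Lambda}=R^2$ by \eqref{eq:ham}, and $R$ reaches infinity in finite proper time. The danger is decay of the conformal factor $e^{\Lambda}$, and the following formula shows how $\Lambda$ acts on a general geodesic.

\begin{lemma}\label{lem:evol}
Along a future causal geodesic, with $\Pi_R:=-G_RJ_X-H_RJ_Y$,
\begin{equation}\label{eq:evol}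
\frac{d\ln\dot R}{dR}=-\frac{(1+w)^2}2\Lambda_+-\frac{(1-w)^2}2\Lambda_-+w^2\,\frac{a_R}{a}+\frac{aw\,\Pi_R}{P}+\frac{e^{2\Lambda}Q_R}{2P^2}.
\end{equation}
\end{lemma}

\begin{proof}
Differentiating $\mathcal H$ in $R$ at fixed momenta and using the first relation in \eqref{eq:ham},
\[
\dot P=\Lambda_RQ+e^{-2\Lambda}\big(aa_R\Pi^2+a^2\Pi\,\Pi_R\big)+\tfrac12Q_R .
\]
Dividing by $P\dot R=e^{-2\Lambda}P^2$ gives $d\ln P/dR$, which by \eqref{eq:defw} is $(1-w^2)\Lambda_R$ plus the last three terms of \eqref{eq:evol}. Since $\ln\dot R=\ln P-2\Lambda$ and $d\Lambda/dR=\Lambda_R+aw\Lambda_\theta$ along $\gamma$, the terms containing $\Lambda$ add up to $-(1+w^2)\Lambda_R-2wa\Lambda_\theta$, which equals the first two terms of \eqref{eq:evol}.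
\end{proof}

\subsection{The Kasner solutions}\label{sec:kasner}

The simplest vacuum examples suggest what to expect. The metric $-dt^2+\sum_{i=1}^3t^{2\sigma_i}(dz^i)^2$ has $\mathrm{Ric}(\partial_t,\partial_t)=-t^{-2}\sum_i\sigma_i(\sigma_i-1)$ and, on the unit vector in the direction $z^i$, Ricci curvature $t^{-2}\sigma_i(\sum_j\sigma_j-1)$; the other components vanish. It is therefore vacuum if $\sum\sigma_i=\sum\sigma_i^2=1$. It is not flat if some $\sigma_i\notin\{0,1\}$, because the curvature of the plane spanned by $\partial_t,\partial_{z^i}$ is $\sigma_i(\sigma_i-1)t^{-2}$ up to sign.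

For $\alpha\in\mathbb R$ take $U=\alpha\ln R$, $\eta=\alpha^2\ln R$, $a=1$, $A=G=H=0$ in \eqref{eq:metric}. With $D=\alpha^2-\alpha+1>0$ and $t=R^{D}/D$ this is a metric of the above form, up to constant rescalings of $\theta,x,y$, with exponents $(\alpha^2-\alpha,\ \alpha,\ 1-\alpha)/D$. Their sum is $1$, and so is the sum of their squares, since $\alpha^2+(1-\alpha)^2=2(\alpha^2-\alpha)+1$. Now $p_\theta=\Pi$ is conserved too, and \eqref{eq:ham} gives
\begin{equation}\label{eq:kasner}
\dot R^2=p_\theta^2\,R^{4\alpha(1-\alpha)}+\kappa R^{2\alpha(1-\alpha)}+J_X^2R^{-2\alpha^2}+J_Y^2R^{-2(1-\alpha)^2}.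
\end{equation}
As $\alpha(1-\alpha)\le\frac14$, every causal geodesic has $\dot R\le CR^{1/2}$ and is future complete. The fastest growth comes from motion in the $\theta$-direction at $\alpha=\frac12$, where
\begin{equation}\label{eq:kasnerhalf}
g=R^{-1/2}(-dR^2+d\theta^2)+R\,(dx^2+dy^2)
\end{equation}
has exponents $(-\frac13,\frac23,\frac23)$ and the $\theta$-direction contracts. These examples leave a margin of half a power of $R$ below the rate in Lemma~\ref{lem:crit}, so one guesses completeness. They have no twist, however, and we shall see that the twist pushes $\Lambda$ down.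

\section{The vacuum equations}\label{sec:eq}

From now on $\mathrm{Ric}(g)=0$. We need two groups of equations: those that follow from the presence of Killing fields, and those that follow from the focusing of null geodesics orthogonal to the orbits. Write $(x^1,x^2)=(x,y)$, $X_i=\partial_{x^i}$, $(\beta^1,\beta^2)=(G,H)$ and $\vartheta^i=dx^i+\beta^id\theta$. Then
\[
g=e^{2\Lambda}(-dR^2+a^{-2}d\theta^2)+\lambda_{ij}\vartheta^i\vartheta^j,\qquad
\lambda=\begin{pmatrix}e^{2U}&e^{2U}A\\ e^{2U}A&e^{2U}A^2+e^{-2U}R^2\end{pmatrix},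
\]
with $\det\lambda=R^2$ and $\sqrt{|g|}=Ra^{-1}e^{2\Lambda}$.

\subsection{Equations from the Killing fields}

The planes orthogonal to the orbits are spanned by $\partial_R$ and $\partial_\theta-\beta^k\partial_k$, whose bracket is $-\beta^k_R\,\partial_k$. They are integrable exactly when $\beta^1_R=\beta^2_R=0$, that is, when the quantities $K_i$ below vanish.

\begin{lemma}\label{lem:killing}
The functions $K_i=Rae^{-2\Lambda}\lambda_{ij}\beta^j_R$, $i=1,2$, are constant, and
\begin{equation}\label{eq:matrix}
\partial_R\big(Ra^{-1}(\lambda^{-1}\lambda_R)^k{}_i\big)-\partial_\theta\big(Ra\,(\lambda^{-1}\lambda_\theta)^k{}_i\big)=R^{-1}a^{-1}e^{2\Lambda}\lambda^{kl}K_lK_i .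
\end{equation}
\end{lemma}

\begin{proof}
For a Killing field $V$ the tensor $\nabla_\mu V_\nu$ is antisymmetric and $\nabla^\mu\nabla_\mu V_\nu=-\mathrm{Ric}_{\nu\sigma}V^\sigma$. So in vacuum the two-form $\omega=dV^\flat$, with components $2\nabla_\mu V_\nu$, is divergence free, which for an antisymmetric tensor reads $\partial_\mu(\sqrt{|g|}\,\omega^{\mu\nu})=0$ in coordinates. Fix $i$ and take $V=X_i$, $V^\flat=\lambda_{ij}\vartheta^j$:
\[
\omega=\partial_R\lambda_{ij}\,dR\wedge\vartheta^j+\partial_\theta\lambda_{ij}\,d\theta\wedge\vartheta^j+\lambda_{ij}\beta^j_R\,dR\wedge d\theta .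
\]
On the coframe $(dR,d\theta,\vartheta^1,\vartheta^2)$ the inverse metric is block diagonal with blocks $-e^{-2\Lambda}$, $a^2e^{-2\Lambda}$, $\lambda^{kl}$. Raising both indices, evaluating on the coframe and substituting $dx^k=\vartheta^k-\beta^kd\theta$, we get the coordinate components
\[
\sqrt{|g|}\,\omega^{R\theta}=-K_i,\qquad \sqrt{|g|}\,\omega^{Rk}=-Ra^{-1}(\lambda^{-1}\lambda_R)^k{}_i+K_i\beta^k,\qquad \sqrt{|g|}\,\omega^{\theta k}=Ra(\lambda^{-1}\lambda_\theta)^k{}_i .
\]
Nothing depends on $x^1,x^2$. The equations for $\nu=\theta$ and $\nu=R$ say $\partial_RK_i=0$ and $\partial_\theta K_i=0$. The equation for $\nu=k$ says that the left side of \eqref{eq:matrix} equals $K_i\beta^k_R$, and $\beta^k_R=R^{-1}a^{-1}e^{2\Lambda}\lambda^{kl}K_l$ by the definition of $K_l$.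
\end{proof}

\subsection{Normalization of the twist}\label{sec:normal}

The right side of \eqref{eq:matrix} vanishes in column $i$ if $K_i=0$, and $U,A$ are read off from the first column of $\lambda$. We therefore arrange $K_1=0$. Let $O$ be a constant rotation matrix and replace $(x,y)$ by $O(x,y)$. Then $\beta$ becomes $O\beta$, $\lambda$ becomes $\tilde\lambda=O\lambda O^{T}$ with the same determinant $R^2$, and $R,\theta,a,\Lambda$ do not change. Setting $e^{2\tilde U}=\tilde\lambda_{11}$, $\tilde A=\tilde\lambda_{12}/\tilde\lambda_{11}$, $\tilde\eta=\Lambda+\tilde U$ we recover the form \eqref{eq:metric} with smooth $\theta$-periodic coefficients. The orbits are the same tori; only their period lattice is rotated in the new coordinates, and periodicity in $x,y$ is used only through the compactness of the orbits, in Lemma~\ref{lem:crit}. The vector $(K_1,K_2)$ is rotated by $O$. From now on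
\[
(K_1,K_2)=(0,K),\qquad k:=\tfrac12|K|R^{-1}e^{\eta}\ge0 ,
\]
and $K=0$ is the case of vanishing twist.

\begin{lemma}\label{lem:reduced}
The following equations hold:
\begin{gather}
H_R=KR^{-3}e^{2\eta}a^{-1},\qquad G_R=-AH_R,\label{eq:GH}\\
\frac{a_R}{a}=-\frac{2k^2}{R},\label{eq:a}\\
(Ra^{-1}U_R)_R-(RaU_\theta)_\theta=\frac{e^{4U}}{2R}\big(a^{-1}A_R^2-aA_\theta^2\big),\label{eq:U}\\
(R^{-1}a^{-1}e^{4U}A_R)_R-(R^{-1}ae^{4U}A_\theta)_\theta=0.\label{eq:A}
\end{gather}
\end{lemma}

\begin{proof}
We have $\lambda^{22}=R^{-2}e^{2U}$ and $\lambda^{12}=-A\lambda^{22}$, so $\beta^k_R=R^{-1}a^{-1}e^{2\Lambda}\lambda^{k2}K$ is \eqref{eq:GH}. Since $\mathrm{tr}(\lambda^{-1}\partial\lambda)=\partial\ln R^2$, the trace of \eqref{eq:matrix} is $2(a^{-1})_R=K^2R^{-3}a^{-1}e^{2\eta}$, which is \eqref{eq:a}. Multiplying the first column $e^{2U}(2\partial U,\ 2A\,\partial U+\partial A)$ of $\partial\lambda$ by $\lambda^{-1}$, whose remaining entry is $\lambda^{11}=e^{-2U}+A^2\lambda^{22}$, gives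
\[
(\lambda^{-1}\partial\lambda)^2{}_1=R^{-2}e^{4U}\partial A,\qquad(\lambda^{-1}\partial\lambda)^1{}_1=2\partial U-A\,R^{-2}e^{4U}\partial A .
\]
For $i=1$ the right side of \eqref{eq:matrix} is zero. The entry $k=2$ is \eqref{eq:A}. In the entry $k=1$, apply the product rule to the term with the factor $A$ and use \eqref{eq:A}; what remains is twice \eqref{eq:U}.
\end{proof}

The nonlinearity suggests measuring derivatives of $A$ with the weight $e^{2U}/2R$. For $\bullet\in\{R,\theta,+,-\}$ put
\[
B_\bullet=\frac{e^{2U}}{2R}A_\bullet,\qquad\xi_\bullet=(U_\bullet,B_\bullet),\qquad\bar\xi_\bullet=(U_\bullet,-B_\bullet),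
\]
in agreement with \eqref{eq:defL}. Then $\xi_\pm=\xi_R\pm a\xi_\theta$, and we define the energy density
\[
\rho=\tfrac12\big(|\xi_+|^2+|\xi_-|^2\big)=|\xi_R|^2+a^2|\xi_\theta|^2 .
\]

\begin{lemma}\label{lem:first}
With either choice of signs,
\begin{equation}\label{eq:first}
\partial_\mp\xi_\pm=-\frac{2k^2}{R}\,\xi_\pm-\frac1{2R}\big(\xi_\pm+\bar\xi_\mp\big)+2B_\mp\,(B_\pm,-U_\pm).
\end{equation}
The last term is orthogonal to $\xi_\pm$, and therefore
\begin{equation}\label{eq:firstsq}
\partial_\mp|\xi_\pm|^2=-\frac{4k^2}{R}|\xi_\pm|^2-\frac1R\big(|\xi_\pm|^2+\xi_\pm\cdot\bar\xi_\mp\big).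
\end{equation}
\end{lemma}

\begin{proof}
The reflection $\theta\mapsto-\theta$ preserves \eqref{eq:a}--\eqref{eq:A} and exchanges $\partial_+$ and $\partial_-$, so it suffices to treat the upper signs. For any $f$, $\partial_-f_+=f_{RR}-a(af_\theta)_\theta+a_Rf_\theta$. Expanding \eqref{eq:U} and \eqref{eq:A}, and using $A_R^2-a^2A_\theta^2=A_+A_-$ and $2(U_RA_R-a^2U_\theta A_\theta)=U_+A_-+U_-A_+$, we find
\[
\partial_-U_+=\frac{a_R}aU_+-\frac1RU_R+2B_+B_-,\qquad\partial_-A_+=\frac{a_R}{a}A_++\frac1RA_R-2(U_+A_-+U_-A_+).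
\]
Since $\partial_-B_+=\frac{e^{2U}}{2R}\partial_-A_++(2U_--\frac1R)B_+$, the terms $U_-B_+$ cancel, and with $B_R=\frac12(B_++B_-)$,
\[
\partial_-B_+=\frac{a_R}{a}B_+-\frac1{2R}(B_+-B_-)-2U_+B_- .
\]
Together with $U_R=\frac12(U_++U_-)$ and \eqref{eq:a} this is \eqref{eq:first}.
\end{proof}

\subsection{Focusing and the equations for $\eta$}

It remains to find the derivatives of $\eta$, which govern $\Lambda$. Recall the Raychaudhuri equation. Let $N$ be a null hypersurface and $\ell$ a null vector field tangent to $N$ with $\nabla_\ell\ell=0$. The form $\chi(V,V')=g(\nabla_V\ell,V')$ on $TN$ descends to a symmetric form on the Euclidean plane $\ell^\perp/\ell$, and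
\[
\ell(\mathrm{tr}\,\chi)=-|\chi|^2-\mathrm{Ric}(\ell,\ell).
\]
Applied to null geodesics orthogonal to the orbits, it gives both the equations for $\eta$ and the first case of Theorem~\ref{thm:more}.

\begin{lemma}\label{lem:ray}
Along a future null geodesic with $J_X=J_Y=0$, $w=\pm1$ is constant and
\begin{equation}\label{eq:nullorth}
\frac{d\ln\dot R}{d\ln R}=-2R^2|\xi_\pm|^2+2RU_\pm\le\frac12 .
\end{equation}
Moreover, everywhere on $\mathcal M$,
\begin{equation}\label{eq:eta}
\eta_\pm=R|\xi_\pm|^2-\frac{k^2}{R},\qquad\text{and}\qquad\phi_R=R\rho\quad\text{for}\quad\phi:=\eta-\tfrac12\ln a .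
\end{equation}
\end{lemma}

\begin{proof}
Here $Q\equiv0$, so $w^2=1$ by \eqref{eq:defw}, and $w$ is constant by continuity. Along $\gamma$ an invariant function satisfies $\dot f=\dot Rf_\pm$. Let $N$ be the union of the orbits that meet $\gamma$ and let $\ell$ be the field on $N$ obtained by transporting $\dot\gamma$ with the isometric action. Then $TN$ is spanned by $\ell,X_1,X_2$, the field $\ell$ is geodesic, null and orthogonal to the $X_i$, and $[\ell,X_i]=0$. So $N$ is null, $X_1,X_2$ span $\ell^\perp/\ell$ with Gram matrix $\lambda$, and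
\[
\dot\lambda_{ij}=g(\nabla_\ell X_i,X_j)+g(X_i,\nabla_\ell X_j)=g(\nabla_{X_i}\ell,X_j)+g(X_i,\nabla_{X_j}\ell)=2\chi(X_i,X_j).
\]
Hence $\mathrm{tr}\,\chi=\dot R/R$ and $|\chi|^2=\frac14\dot R^2\,\mathrm{tr}(\lambda^{-1}\lambda_\pm)^2$. A constant shear $x\mapsto x+A_0y$ conjugates $\lambda^{-1}\lambda_\pm$, fixes $U$ and replaces $A$ by $A-A_0$, so the trace may be computed at a point where $A=0$. There
\[
\lambda^{-1}\lambda_\pm=\begin{pmatrix}2U_\pm&A_\pm\\ R^{-2}e^{4U}A_\pm&2R^{-1}-2U_\pm\end{pmatrix},\qquad\tfrac14\mathrm{tr}(\lambda^{-1}\lambda_\pm)^2=2|\xi_\pm|^2-\frac{2U_\pm}{R}+\frac1{R^2}.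
\]
The Raychaudhuri equation $\ddot R/R-\dot R^2/R^2=-|\chi|^2$ becomes $\ddot R/\dot R^2=-2R|\xi_\pm|^2+2U_\pm$, and $\ddot R/\dot R^2=d\ln\dot R/dR$. This is the equality in \eqref{eq:nullorth}; the inequality follows from $|\xi_\pm|^2\ge U_\pm^2$ and $-2v^2+2v\le\frac12$.

On the other hand, \eqref{eq:evol} with $w=\pm1$, $Q\equiv0$, $\Pi_R=0$ gives $d\ln\dot R/dR=-2\eta_\pm+2U_\pm+a_R/a$. Comparing the two expressions and using \eqref{eq:a} yields the formula for $\eta_\pm$, at every point and for both signs, since such geodesics start at every point in both directions. Half the sum of the two formulas is $\eta_R=R\rho-k^2/R$, and $-\frac12a_R/a=k^2/R$.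
\end{proof}

Two features of \eqref{eq:eta} drive the paper. The squares $R|\xi_\pm|^2$ push $\eta$ up, which by \eqref{eq:evol} slows the growth of $\dot R$. The twist term $-k^2/R$ pushes $\eta$ down. For orthogonal null geodesics it cancels against $a_R/a$; for the others it does not.

\section{A homogeneous model}\label{sec:model}

The smallest case in which the twist acts on a geodesic is the following. Suppose that $K\ne0$, $A\equiv0$, and all coefficients are independent of $\theta$. Put $r=\ln R$ and $u=RU_R$. Equations \eqref{eq:a}, \eqref{eq:U}, \eqref{eq:eta} become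
\[
\frac{d\ln a}{dr}=-2k^2,\qquad\frac{d}{dr}(a^{-1}u)=0,\qquad\frac{d\eta}{dr}=u^2-k^2,\qquad\frac{d\phi}{dr}=u^2 .
\]
Take the timelike geodesic with $J_X=J_Y=p_\theta=0$. By \eqref{eq:ham}, $\dot R=e^{-\Lambda}=e^{U-\eta}$.

\emph{(a) The inequality.} $\dfrac{d\ln\dot R}{dr}=u-u^2+k^2\le\frac14+k^2$.

\emph{(b) The identity.} The factor $e^{\eta}$ in $k$ is the reciprocal of the one in $\dot R$: $k\dot R=\frac{|K|}{2R}e^{U}$. To make $k$ small on a fast geodesic we need an upper bound for $U$, not for $\eta$.

\emph{(c) The growth bound.} Since $a^{-1}u^2=(a^{-1}u)^2a$ and $a^{-1}k^2=\frac{K^2}4e^{2\phi-2r}$,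
\[
\frac{d}{dr}(a^{-1}u^2)=-2k^2a^{-1}u^2,\qquad\frac{d}{dr}(a^{-1}k^2)=(2u^2-2)a^{-1}k^2 .
\]
The mixed terms cancel, so $a^{-1}(u^2+k^2)$ does not increase, and $\phi\le r+C$. An upper bound for $\phi$ is a bound for $\int u^2dr$; with $u\le\frac12u^2+\frac12$ it gives $U\le r+C$.

Let $Z=\ln(\dot R/R^{1/2})$. Then $dZ/dr\le k^2$ by (a), and $k\le Ce^{-r/2}e^{-Z}$ by (b) and (c). Wherever $Z\ge0$ the derivative of $Z$ is at most $C^2e^{-r}$, which is integrable, so $Z$ is bounded above.

In general three things change. The geodesic has momenta and a velocity $w$, and $k,U$ are replaced by $q,W$. The monotone quantity in (c) loses two powers of $R$ (Remark~\ref{rem:weight}) and becomes an integral over $\theta$, so it bounds $\phi$ by $2r+C$, and at one value of $\theta$ only. Finally, a second monotone quantity is needed to carry the bound from that value of $\theta$ to the position of the geodesic.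

\section{The inequality along geodesics}\label{sec:ineq}

Fix $\kappa,J_X,J_Y$ with $\kappa=1$ or $(J_X,J_Y)\ne0$, so that $Q>0$ on $\mathcal M$. To describe how $Q$ is distributed among its three terms, put
\[
n_i=\frac{b_i}{\sqrt Q},\qquad\nu=n_1^2+n_2^2\in[0,1],\qquad\mathbf n=(n_2^2-n_1^2,\,-2n_1n_2),\qquad\mathbf e=(1,0).
\]
Then $|\mathbf n|=\nu$ and $\mathbf e\cdot\mathbf n=2n_2^2-\nu$. Since $R^{-1}e^{U}A_\bullet J_X=2B_\bullet b_1$, the definitions \eqref{eq:defQ} give $\partial_\bullet b_1=-U_\bullet b_1$ for $\bullet\in\{R,\theta\}$, and $\partial_\theta b_2=U_\theta b_2-2B_\theta b_1$, $\partial_Rb_2=U_Rb_2-2B_Rb_1-b_2/R$. Hence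
\begin{equation}\label{eq:dQ}
\frac{Q_\theta}{2Q}=\mathbf n\cdot\xi_\theta,\qquad\frac{RQ_R}{2Q}=\mathbf n\cdot R\xi_R-n_2^2 .
\end{equation}
Define, on $\mathcal M$ and along the geodesic respectively,
\[
W=U+\tfrac12\ln Q,\qquad q=k\sqrt{1-w^2}.
\]

\begin{proposition}\label{prop:ineq}
Along a future causal geodesic with $Q>0$, parametrized by $r=\ln R$,
\begin{gather}
q\,\dot R=\frac{|K|}{2R}\,e^{W},\label{eq:ident}\\
\frac{d\ln\dot R}{dr}\le q^2+2|w||n_2|\,q+\tfrac14(1+w^2)(1+\nu^2)-\tfrac12(1-w^2)\nu\ \le\ 1+q^2+2q.\label{eq:ineq}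
\end{gather}
\end{proposition}

\begin{proof}
By \eqref{eq:defw}, $|w|<1$ and $P=e^{\Lambda}\sqrt Q/\sqrt{1-w^2}$, so $\dot R=e^{-\Lambda}\sqrt Q/\sqrt{1-w^2}$ and $q\dot R=ke^{U-\eta}\sqrt Q$, which is \eqref{eq:ident}.

Multiply \eqref{eq:evol} by $R$. Insert \eqref{eq:a}, the formula $R\Lambda_\pm=R^2|\xi_\pm|^2-k^2-\mathbf e\cdot R\xi_\pm$ from \eqref{eq:eta}, and, in the last term, $e^{2\Lambda}/P^2=(1-w^2)/Q$ and \eqref{eq:dQ}. The terms fall into three groups.

\emph{Terms with $k^2$.} They add up to $\frac12[(1+w)^2+(1-w)^2]k^2-2w^2k^2=(1-w^2)k^2=q^2$.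

\emph{The term with $\Pi_R$.} By \eqref{eq:GH}, $\Pi_R=H_R(AJ_X-J_Y)$, and $|AJ_X-J_Y|=Re^{-U}|n_2|\sqrt Q$. With the formula for $P$,
\[
\Big|\frac{Raw\,\Pi_R}{P}\Big|=|w|\,|K|R^{-2}e^{2\eta}\cdot\frac{Re^{-U}|n_2|\sqrt{1-w^2}}{e^{\eta-U}}=2|w||n_2|\,q .
\]

\emph{The remaining terms.} They are
\[
\sum_\pm\frac{(1\pm w)^2}{2}\big(-R^2|\xi_\pm|^2+\mathbf e\cdot R\xi_\pm\big)+(1-w^2)\big(\mathbf n\cdot R\xi_R-n_2^2\big).
\]
The negative squares must absorb the linear terms, and the coefficient of one of them degenerates as $|w|\to1$. This is harmless because every linear term in $\xi_\pm$ carries a factor $1\pm w$. Indeed, with $\zeta_\pm=(1\pm w)R\xi_\pm$ we have $(1-w^2)R\xi_R=\frac12[(1-w)\zeta_++(1+w)\zeta_-]$, and the expression equals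
\[
-(1-w^2)n_2^2+\frac12\sum_\pm\big(-|\zeta_\pm|^2+\zeta_\pm\cdot\mathbf v_\pm\big),\qquad\mathbf v_\pm=(1\pm w)\,\mathbf e+(1\mp w)\,\mathbf n .
\]
Since $-|\zeta|^2+\zeta\cdot\mathbf v\le\frac14|\mathbf v|^2$ and
\[
|\mathbf v_+|^2+|\mathbf v_-|^2=2(1+w^2)(1+\nu^2)+4(1-w^2)(2n_2^2-\nu),
\]
it is at most $\frac14(1+w^2)(1+\nu^2)-\frac12(1-w^2)\nu$; the terms with $n_2^2$ cancel. This proves the first inequality in \eqref{eq:ineq}, and the second follows from $|w|,|n_2|,\nu\le1$.
\end{proof}

The weight $\sqrt{1-w^2}$ that appears in both twist terms of \eqref{eq:ineq} is the one that makes \eqref{eq:ident} exact. It remains to bound $W$ from above at every point of $\mathcal M$.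

\section{Two monotone quantities}\label{sec:mono}

By \eqref{eq:a}, every smooth function $f(R,\theta)$ satisfies
\begin{equation}\label{eq:div}
\partial_R(a^{-1}f)\mp\partial_\theta f=a^{-1}\Big(\partial_\mp f+\frac{2k^2}{R}f\Big).
\end{equation}
Integrating over the circle removes the $\theta$-derivative; this is the first use of periodicity in $\theta$. The weight $a^{-1}$ costs $+2k^2/R$, while \eqref{eq:firstsq} provides a damping rate $4k^2/R$ for $|\xi_\pm|^2$ and $2k^2/R$ for $|\xi_\pm|$. For the quadratic quantity a surplus remains, which we spend on adding a twist term. For the linear quantity the twist cancels exactly.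

\begin{lemma}[Energy]\label{lem:energy}
The function $\mathcal E(R)=\int_{S^1}a^{-1}(\rho+R^{-2}k^2)\,d\theta$ is non-increasing. Consequently
\begin{equation}\label{eq:energy}
\frac{K^2}{4}\int_{S^1}e^{2\phi(R,\theta)}\,d\theta\le R^4\,\mathcal E(R_0).
\end{equation}
\end{lemma}

\begin{proof}
Apply \eqref{eq:div} to $f=|\xi_\pm|^2$, use \eqref{eq:firstsq}, and take half the sum over the signs. Since $\xi_-\cdot\bar\xi_+=\xi_+\cdot\bar\xi_-$ and $|\bar\xi_-|=|\xi_-|$,
\[
\frac{d}{dR}\int a^{-1}\rho\,d\theta=-\int a^{-1}\frac{2k^2}R\rho\,d\theta-\frac1{2R}\int a^{-1}|\xi_++\bar\xi_-|^2\,d\theta .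
\]
Next, $a^{-1}R^{-2}k^2=\frac{K^2}4R^{-4}e^{2\phi}$, so \eqref{eq:eta} gives $\partial_R(a^{-1}R^{-2}k^2)=a^{-1}R^{-2}k^2(2R\rho-4/R)$. In the sum the terms $\pm a^{-1}\frac{2k^2}R\rho$ cancel:
\begin{equation}\label{eq:Eprime}
\mathcal E'(R)=-\frac1{2R}\int a^{-1}|\xi_++\bar\xi_-|^2\,d\theta-\frac4{R^3}\int a^{-1}k^2\,d\theta\le0 .
\end{equation}
The left side of \eqref{eq:energy} is at most $R^4\mathcal E(R)$.
\end{proof}

\begin{remark}\label{rem:weight}
Since $\xi_++\bar\xi_-=2(U_R,aB_\theta)$, \eqref{eq:Eprime} and \eqref{eq:a} give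
\[
\frac{d}{dR}\int a^{-1}(1+R^2\rho+k^2)\,d\theta=2R\int a^{-1}(B_R^2+a^2U_\theta^2)\,d\theta .
\]
In the model of Section~\ref{sec:model} the right side vanishes, so $a^{-1}$ is bounded and even $\int k^2dr<\infty$. In general the right side is nonnegative, the identity gives no upper bound, and we use $\mathcal E$ in place of $R^2\mathcal E$.
\end{remark}

The energy controls $\int a|\xi_\theta|^2d\theta$. Passing from this to $\int|\xi_\theta|\,d\theta$ would require a bound for $\int a^{-1}d\theta$, and $a^{-1}$ increases by \eqref{eq:a}. The quantity $\mathcal L$ of \eqref{eq:defL} avoids this loss.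

\begin{lemma}[$L^1$ estimate]\label{lem:L1}
The function $\mathcal L$ is non-increasing, and
\begin{equation}\label{eq:length}
\int_{S^1}|\xi_\theta|\,d\theta\le\tfrac12\mathcal L(R)\le\tfrac12\mathcal L(R_0).
\end{equation}
\end{lemma}

\begin{proof}
As $|\xi_\pm|$ need not be smooth, let $\epsilon>0$ and $f_\epsilon^\pm=(|\xi_\pm|^2+\epsilon)^{1/2}$. By \eqref{eq:div} and \eqref{eq:firstsq},
\begin{align*}
\partial_R(a^{-1}f_\epsilon^\pm)\mp\partial_\theta f_\epsilon^\pm&=a^{-1}\Big[\frac{2k^2}{R}\frac{\epsilon}{f_\epsilon^\pm}-\frac{|\xi_\pm|^2+\xi_\pm\cdot\bar\xi_\mp}{2Rf_\epsilon^\pm}\Big]\\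
&\le a^{-1}\Big[\frac{2k^2}{R}\sqrt\epsilon-\frac{|\xi_\pm|^2}{2Rf_\epsilon^\pm}+\frac{|\xi_\mp|}{2R}\Big],
\end{align*}
where we used $f_\epsilon^\pm\ge\sqrt\epsilon$ and $f_\epsilon^\pm\ge|\xi_\pm|$. Add the two inequalities, integrate over $[R_1,R_2]\times S^1$, and let $\epsilon\to0$. All functions are bounded on this compact set and $|\xi_\pm|^2/f_\epsilon^\pm\to|\xi_\pm|$, so the left side tends to $\mathcal L(R_2)-\mathcal L(R_1)$ and the right side to the integral of $\frac{a^{-1}}{2R}(-|\xi_+|+|\xi_-|-|\xi_-|+|\xi_+|)=0$. Finally $a\xi_\theta=\frac12(\xi_+-\xi_-)$ gives \eqref{eq:length}.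
\end{proof}

The left side of \eqref{eq:length} is the length of the loop $\theta\mapsto(U,A)(R,\theta)$ in the metric $dU^2+\frac{e^{4U}}{4R^2}dA^2$, which for each $R$ is hyperbolic with curvature $-4$. Thus at each time the values of $(U,A)$ lie in a set of bounded hyperbolic diameter.

\section{The growth of $W$}\label{sec:W}

The plan is that of step (c) in the model: bound $W_R$ by the energy density, whose integral along a line $\theta=\mathrm{const}$ is the increase of $\phi$, and then move in $\theta$ at bounded cost.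

\begin{lemma}\label{lem:dW}
Let $\kappa,J_X,J_Y$ be as in Section~\ref{sec:ineq}. For all $R\ge R_0$ and $\theta,\theta_1,\theta_2\in S^1$,
\begin{gather}
|W(R,\theta_1)-W(R,\theta_2)|\le\mathcal L(R_0),\label{eq:osc}\\
RW_R\le c_1R^2\rho+c_0\quad\text{with}\quad(c_1,c_0)=\big(\tfrac34,\tfrac13\big).\label{eq:WR}
\end{gather}
If $J_X=J_Y=0$, then $W=U$ and \eqref{eq:WR} also holds with $(c_1,c_0)=\big(\frac1{2\sqrt2},\frac1{\sqrt2}\big)$.
\end{lemma}

\begin{proof}
By \eqref{eq:dQ}, $W_\theta=(\mathbf e+\mathbf n)\cdot\xi_\theta$ and $RW_R=(\mathbf e+\mathbf n)\cdot R\xi_R-n_2^2$. Since $|\mathbf e+\mathbf n|\le1+\nu\le2$, we have $|W_\theta|\le2|\xi_\theta|$, and \eqref{eq:osc} follows from \eqref{eq:length}.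

For $W_R$ a finer estimate is needed. Put $\tau=n_2^2$, so $0\le\tau\le\nu\le1$, and $z=R|\xi_R|$, so $z^2\le R^2\rho$. Then
\[
|\mathbf e+\mathbf n|^2=1+2(2\tau-\nu)+\nu^2=(1-\nu)^2+4\tau\le(1-\tau)^2+4\tau=(1+\tau)^2 .
\]
So the coefficient of $z$ exceeds $1$ only when the negative term $-\tau$ is present. As $(1+\tau)z-\tau$ is affine in $\tau\in[0,1]$,
\[
RW_R\le(1+\tau)z-\tau\le\max(z,\,2z-1)\le\tfrac34z^2+\tfrac13 ,
\]
because $\frac34z^2+\frac13-z=\frac34(z-\frac23)^2$ and $\frac34z^2+\frac13-(2z-1)=\frac34(z-\frac43)^2$. If $J_X=J_Y=0$, then $\kappa=1$, $Q=1$, and $RU_R\le z\le\frac1{2\sqrt2}z^2+\frac1{\sqrt2}$, the difference being $\frac1{2\sqrt2}(z-\sqrt2)^2$.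
\end{proof}

\begin{proposition}\label{prop:W}
Let $K\ne0$. There is $C$, depending on the spacetime and on $\kappa,J_X,J_Y$, with $e^{W(R,\theta)}\le CR^{11/6}$ on $[R_0,\infty)\times S^1$. There is also $C$ with $e^{U(R,\theta)}\le CR^{\sqrt2}$.
\end{proposition}

\begin{proof}
Below, $C$ denotes constants independent of $(R,\theta)$. Fix $R$ and let $\theta_R$ minimize $\phi(R,\cdot)$. The minimum of $e^{2\phi}$ is at most its mean over the circle, so \eqref{eq:energy} with $K\neq0$ gives $\phi(R,\theta_R)\le2\ln R+C$. Integrate $\phi_R=R\rho$ along the segment $[R_0,R]\times\{\theta_R\}$. Since $\phi$ is bounded on the compact set $\{R_0\}\times S^1$,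
\[
\int_{R_0}^RR'\rho(R',\theta_R)\,dR'=\phi(R,\theta_R)-\phi(R_0,\theta_R)\le2\ln R+C .
\]
Dividing \eqref{eq:WR} by the time variable and integrating along the same segment,
\[
W(R,\theta_R)\le W(R_0,\theta_R)+c_1(2\ln R+C)+c_0\ln(R/R_0)\le(2c_1+c_0)\ln R+C .
\]
By \eqref{eq:osc} the same bound, with $C+\mathcal L(R_0)$, holds for every $\theta$. The two pairs in Lemma~\ref{lem:dW} give $2c_1+c_0=\frac{11}6$ and, for $\kappa=1$, $J_X=J_Y=0$, $2c_1+c_0=\sqrt2$.
\end{proof}

\begin{remark}
What matters is $\frac{11}6<2$. A bound $e^W\le CR^\sigma$ with $\sigma>2$ would not suffice: \eqref{eq:ident} and \eqref{eq:ineq} would then be compatible with $\dot R=R^{\sigma-1}$ and a large constant $q$, and $\int dR/R^{\sigma-1}$ converges. This is why the term $-\tau$ must be kept. The cruder estimate $RW_R\le2z\le c_1z^2+1/c_1$ yields the exponent $2c_1+1/c_1\ge2\sqrt2$.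
\end{remark}

\section{Proofs of the theorems}\label{sec:proof}

The last step of the model argument is the following lemma.

\begin{lemma}\label{lem:ode}
Let $Z$ be a $C^1$ function on $[r_0,r_1)$, $r_1\le\infty$, with $Z'\le q^2+2q$ and $0\le q\le C_1e^{-\delta r}e^{-Z}$ for constants $C_1\ge0$, $\delta>0$. Then $Z$ is bounded above.
\end{lemma}

\begin{proof}
Wherever $Z\ge0$ we have $Z'\le C_1^2e^{-2\delta r}+2C_1e^{-\delta r}$, whose integral over $[r_0,\infty)$ is a finite number $C_2$. If $Z(r)>0$, integrate up to $r$ from the last earlier zero of $Z$, or from $r_0$ if there is none. This gives $Z\le\max(Z(r_0),0)+C_2$.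
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(i)]
Let $\gamma$ be a future causal geodesic, maximally extended to the future. Since $\dot R>0$, we may use $r=\ln R\ge\ln R_0$ as a parameter on it.

Suppose first that $Q>0$; this covers all timelike geodesics and the null geodesics with $(J_X,J_Y)\ne0$. Let $Z=\ln(\dot R/R)$. By \eqref{eq:ineq}, $dZ/dr\le q^2+2q$. If $K=0$, then $q=0$. If $K\ne0$, then \eqref{eq:ident} and Proposition~\ref{prop:W} give
\[
q=\tfrac12|K|R^{-2}e^{W}e^{-Z}\le C_1e^{-r/6}e^{-Z}.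
\]
In both cases Lemma~\ref{lem:ode} shows that $Z$ is bounded above, that is, $0<\dot R\le CR$.

If $Q\equiv0$, then $\gamma$ is null with $J_X=J_Y=0$, and integrating \eqref{eq:nullorth} gives $\dot R\le CR^{1/2}\le CR_0^{-1/2}R$.

In every case Lemma~\ref{lem:crit} shows that $\gamma$ is defined for all $s\ge0$. The rescaling of the affine parameter made in Section~\ref{sec:geo} changes only the constant $C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii) and (iii)]
Part (iii) is Lemma~\ref{lem:L1}. For (ii), let $J_X=J_Y=0$. The bound for null geodesics was obtained in the preceding proof. For timelike geodesics $n_1=n_2=\nu=0$ and $W=U$, and the first inequality in \eqref{eq:ineq} reads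
\[
\frac{d\ln\dot R}{dr}\le q^2+\tfrac14(1+w^2)\le q^2+\tfrac12 .
\]
Let $Z=\ln(\dot R/R^{1/2})$, so $dZ/dr\le q^2$. If $K=0$, then $q=0$. If $K\ne0$, the smaller target rate requires the sharper bound for $U$ in Proposition~\ref{prop:W}: by \eqref{eq:ident},
\[
q=\tfrac12|K|R^{-3/2}e^{U}e^{-Z}\le C_1e^{-(\frac32-\sqrt2)r}e^{-Z},
\]
and $\sqrt2<\frac32$. Lemma~\ref{lem:ode} gives $\dot R\le CR^{1/2}$.

For optimality, the Kasner solution \eqref{eq:kasnerhalf} is vacuum and non-flat by Section~\ref{sec:kasner}, and it belongs to the class with $U=\frac12\ln R$, $\eta=\frac14\ln R$, $a=1$, $A=G=H=0$. By \eqref{eq:kasner} with $\alpha=\frac12$, its causal geodesics with $J_X=J_Y=0$ and $p_\theta\ne0$ satisfy $\dot R\ge|p_\theta|R^{1/2}$. They are future complete, so $R\to\infty$ along them, and no bound $\dot R\le CR^{\sigma}$ with $\sigma<\frac12$ can hold.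
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{An Introduction to Self-Gravitating Matter},
\texttt{https://philippelefloch.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2015/\allowbreak 11/\allowbreak 2015-ihp-lefloch-course.pdf}

\end{thebibliography}
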